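
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Decidable modal logics with undecidable one-variable fragments}


\begin{abstract}
For a normal propositional modal logic $\Lambda$, the one-variable fragment
$\mathbf Q\Lambda\text{-}1$ of its minimal predicate extension is a bimodal
logic that contains the semiproduct $\Lambda\rfloor\mathbf{S5}$; when the two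
coincide, $\Lambda$ is called quantifier-friendly. We show that decidability of
$\Lambda$ does not imply decidability of $\mathbf Q\Lambda\text{-}1$, even for
quantifier-friendly $\Lambda$. For every recursively enumerable set $X$ of
positive integers we construct a decidable quantifier-friendly logic
$\Lambda_X$ whose one-variable fragment is Turing equivalent to $X$.
\end{abstract}

\section{The question and the answer}

Let $\Lambda$ be a normal propositional modal logic with one box $\Box$. Its
\emph{minimal predicate extension} $\mathbf Q\Lambda$ is the smallest modal
predicate logic, without equality and without function symbols, that contains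
classical first-order predicate logic and all predicate substitution instances
of theorems of $\Lambda$, and that is closed under modus ponens, necessitation,
generalization and predicate substitution.

Suppose that we allow only monadic predicate letters $P_i$ and a single individual
variable $x$. Then $P_i(x)$ behaves like a propositional letter that is
evaluated at a pair (world, individual). The box changes the world and keeps
the individual; the quantifier $\forall x$ changes the individual and keeps the
world. Formally, to a bimodal formula $\chi$ with boxes $\Box_1,\Box_2$ we
assign the predicate formula $\chi^*$ obtained by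
\[
p_i\mapsto P_i(x),\qquad \Box_1\mapsto\Box,\qquad \Box_2\mapsto\forall x,
\qquad \Diamond_2\mapsto\exists x ,
\]
and the \emph{one-variable fragment} of $\mathbf Q\Lambda$ is the bimodal logic
$\mathbf Q\Lambda\text{-}1=\{\chi:\chi^*\in\mathbf Q\Lambda\}$. For classical
predicate logic, where there is no $\Box$, the fragment is $\mathbf{S5}$ (Wajsberg).

Some theorems of the fragment are visible at once. It contains $\Lambda$
written with $\Box_1$ and $\mathbf{S5}$ written with $\Box_2$. It also contains
the translation $\Box_1\Box_2p\to\Box_2\Box_1p$ of the converse Barcan formula:
from $\forall xP(x)\to P(x)$ one gets $\Box\forall xP(x)\to\Box P(x)$, and then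
$\Box\forall xP(x)\to\forall x\Box P(x)$ by generalization. Finally, it is
closed under modus ponens, both necessitation rules (the second is
generalization) and substitution (replace $P_i(x)$ by $\chi^*$). Hence it
contains the \emph{semiproduct} $\Lambda\rfloor\mathbf{S5}$, the smallest
normal bimodal logic that contains
\begin{itemize}
\item all theorems of $\Lambda$ written with $\Box_1$,
\item all theorems of $\mathbf{S5}$ written with $\Box_2$,
\item the formula $\Box_1\Box_2p\to\Box_2\Box_1p$.
\end{itemize}
The logic $\Lambda$ is \emph{quantifier-friendly} if
$\mathbf Q\Lambda\text{-}1=\Lambda\rfloor\mathbf{S5}$. It is known that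
$\mathbf{S4}$ is quantifier-friendly.

The following question was posed in \cite{source}: \emph{if $\Lambda$ is
decidable, can $\mathbf Q\Lambda\text{-}1$ be undecidable?} It makes sense
already for quantifier-friendly $\Lambda$. In the simplest cases nothing
happens: if $\Lambda$ is axiomatized by $\Box\bot$, every $\Box_1\chi$ may be
replaced by $\top$, and if $\Lambda$ is axiomatized by $\Box p\leftrightarrow p$,
the symbol $\Box_1$ may be erased; in both cases $\mathbf{S5}$ remains, which is
decidable. Since the two boxes of $\Lambda\rfloor\mathbf{S5}$ are tied together
by a single implication, one might expect that decidability is inherited in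
general. It is not.

\begin{theorem}\label{thm:main}
Let $X\subseteq\{1,2,\dots\}$ be recursively enumerable. There is a recursively
axiomatized normal unimodal logic $\Lambda_X$ such that
\begin{enumerate}
\item[(1)] $\Lambda_X$ is decidable;
\item[(2)] $\Lambda_X$ is quantifier-friendly, that is,
$\mathbf Q\Lambda_X\text{-}1=\Lambda_X\rfloor\mathbf{S5}$;
\item[(3)] there are effectively constructible bimodal formulas $\gamma_n$ with
$\neg\gamma_n\in\mathbf Q\Lambda_X\text{-}1\iff n\in X$ for all $n\ge1$.
\end{enumerate}
\end{theorem}

This answers the question affirmatively, both in general and for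
quantifier-friendly logics.

\begin{corollary}
There is a decidable quantifier-friendly normal modal logic $\Lambda$ for which
$\mathbf Q\Lambda\text{-}1=\Lambda\rfloor\mathbf{S5}$ is undecidable.
\end{corollary}

\begin{proof}
Take $\Lambda=\Lambda_X$ for a recursively enumerable, non-recursive $X$.
\end{proof}

The construction also locates the possible degrees of undecidability.

\begin{theorem}\label{thm:degrees}
For recursively enumerable $X\subseteq\{1,2,\dots\}$ the logic
$\Lambda_X\rfloor\mathbf{S5}$ has the finite model property and is Turing
equivalent to $X$. Hence the Turing degrees of the sets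
$\mathbf Q\Lambda\text{-}1$, for $\Lambda$ decidable (equivalently: for
$\Lambda$ decidable and quantifier-friendly), are exactly the recursively
enumerable degrees.
\end{theorem}

Section~\ref{sec:idea} explains the idea. Section~\ref{sec:logic} defines
$\Lambda_X$ and Section~\ref{sec:good} its bimodal frames.
Section~\ref{sec:reduction} reduces $X$ to $\Lambda_X\rfloor\mathbf{S5}$, and
Section~\ref{sec:qf} proves quantifier-friendliness. Section~\ref{sec:finite}
builds finite models; Sections~\ref{sec:decidable} and~\ref{sec:degrees} draw
the consequences for $\Lambda_X$ and for $\Lambda_X\rfloor\mathbf{S5}$.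

\section{What one quantifier can say}\label{sec:idea}

\paragraph{Witnessed irreflexivity.}
If $p\wedge\Box\neg p$ is true at a world, this world does not see itself. A
propositional formula can say this once, but along a transitive chain
$w_0,w_1,\dots$ the same letter cannot be reused: $p\wedge\Box\neg p$ at $w_0$
makes $p$ false at $w_1$. A quantifier removes this obstacle, because each
world may use its own individual. Consider
\[
\alpha=\Diamond\top\wedge\exists x\,(P(x)\wedge\Box\neg P(x)),\qquad
\beta=\alpha\wedge\Box\alpha .
\]
On the frame $(\mathbb N,<)$ with constant domain $\mathbb N$, let $P(d)$ be true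
exactly at the world $d$. Then $\alpha$ is true at every world $j$, with the
witness $x=j$, so $\beta$ is true at $0$.

Conversely, let $\beta$ be true at a world $w_0$ of a transitive frame. Then
$w_0$ and all worlds it sees are irreflexive and have successors, so there is
a chain $w_0,w_1,w_2,\dots$ of irreflexive worlds, each seeing all later ones.
These worlds are pairwise distinct, since a repetition would produce a
reflexive world. So the frame is infinite. For propositional formulas the
situation will be different: every formula consistent with the logic that we
construct has a finite model (Proposition~\ref{prop:dec}).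

It is instructive to see how the bimodal translation
$\alpha'=\Diamond_1\top\wedge\Diamond_2(p\wedge\Box_1\neg p)$ avoids infinity.
Take two points $a,e$ in one equivalence class of the second relation, let
$a$ and $e$ both see $e$ and nothing else, and let $p$ be true at $a$ only.
Then $\alpha'\wedge\Box_1\alpha'$ is true at $a$: the \emph{class} $\{a,e\}$
sees itself, but the \emph{point} $a$ does not.

\paragraph{A counter and a trap.}
Let $X$ be recursively enumerable. Fix a function $\kappa:X\to\mathbb N$ with
decidable graph, for instance the running time of a machine that accepts $X$.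
We attach to every world of the chain a \emph{rank} (a number or $\infty$) and a
set of numbers, its \emph{marks}. Both are coded by variable-free propositional
formulas. We impose two kinds of axioms:
\begin{itemize}
\item[--] if the chain continues, it can be continued with a larger rank (or
with rank $\infty$, if the rank is already $\infty$);
\item[--] for $n\in X$: a world with mark $n$ and rank at least $\kappa(n)$ is
reflexive (the trap).
\end{itemize}
In the one-variable language we now ask for a chain as above, with mark $n$ at
every world. If $n\in X$, after at most $\kappa(n)$ steps the chain reaches a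
world that must be reflexive and is witnessed to be irreflexive; this is a
contradiction. If $n\notin X$, no trap is attached to the mark $n$, and we shall
see that the request can be met. So it is satisfiable if and only if $n\notin X$.

\paragraph{Why the propositional logic does not notice.}
A propositional formula can ask whether an irreflexive world with mark $n$ and
rank at least $k$ is possible, for particular numbers $n$ and $k$. For
$1\le n\le k$ this is a question about the graph of $\kappa$, which is decidable
(Example~\ref{ex:graph} below). What it cannot do is to keep a world irreflexive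
while the rank grows without bound. This leads to the plan for proving
decidability: every satisfiable propositional formula should have a finite model
in which irreflexive worlds have \emph{finite} rank. In such a model every chain
of irreflexive worlds is finite, and the demand for a larger rank is passed on
until the chain ends or a reflexive world of infinite rank is reached, where no
trap can do harm. In short, $\Lambda_X$ knows the graph of $\kappa$, and its
one-variable fragment knows the domain.

\section{The logic $\Lambda_X$}\label{sec:logic}

Fix a recursively enumerable $X\subseteq\{1,2,\dots\}$ and a function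
$\kappa:X\to\mathbb N$ with
\[
\kappa(n)>n\quad(n\in X),\qquad \{(n,k):n\in X,\ \kappa(n)=k\}\ \text{decidable},
\]
for example $\kappa(n)=n+1+{}$the number of steps in which a fixed machine
for $X$ accepts $n$. This is the only use of recursive enumerability of $X$.

From now on $\Box,\Diamond$ without index mean $\Box_1,\Diamond_1$ in bimodal
contexts. Put $\Diamond^0\theta=\theta$ and
$\Diamond^{i+1}\theta=\Diamond\Diamond^i\theta$, and similarly for $\Box$. A \emph{constant} is a formula
without variables that contains only $\Diamond_1,\Box_1$. We use the constants
\[
s=\Diamond\Box\bot\wedge\Diamond\Diamond\top,\qquad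
g_i=\Diamond(\neg s\wedge\Diamond^i\top),\qquad
c_n=\Diamond(\neg s\wedge\Diamond^n\top\wedge\Box^{n+1}\bot)
\qquad(i,n\ge0).
\]
In a frame $(W,R)$ call a point without successors \emph{dead}. A point satisfies $s$
if and only if it has both a dead successor and a successor that is not dead.
In particular, \emph{a point does not satisfy $s$ if all its successors are
dead, or if none of them is}; dead points and points with just one successor are examples.

Points satisfying $s$ are \emph{spine points}. Successors of spine points that
satisfy $\neg s$ are \emph{tails}. The \emph{height} of a point is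
$\mathrm{ht}(x)=\sup\{i:x\models\Diamond^i\top\}\in\mathbb N\cup\{\infty\}$,
the supremum of the lengths of paths starting at $x$. The \emph{rank} of a spine
point is
\[
\mathrm{rk}(x)=\sup\{i:x\models g_i\}=\sup\{\mathrm{ht}(y):xRy,\ y\models\neg s\}.
\]
The set $\{i:x\models g_i\}$ is closed downward and contains $0$, since $x$ has
a dead successor and dead points satisfy $\neg s$. So, for a spine point $x$ and
$i,n\in\mathbb N$,
\[
x\models g_i\iff i\le\mathrm{rk}(x),\qquad
x\models c_n\iff x\text{ sees a tail of height exactly }n .
\]
The numbers $n$ with $x\models c_n$ are the \emph{marks} of $x$.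

\begin{definition}
$\Lambda=\Lambda_X$ is the normal logic axiomatized over $\mathbf K$ by
\begin{itemize}
\item[(A1)] $\neg s\to\Box\neg s$;
\item[(A2)] $s\wedge\Diamond(s\wedge\Diamond(s\wedge p))\to\Diamond p$;
\item[(A3$_i$)] $s\wedge g_i\wedge\Diamond s\to\Diamond(s\wedge g_{i+1})$, for
$i\ge0$;
\item[(A4$_n$)] $s\wedge c_n\wedge g_{\kappa(n)}\wedge p\to\Diamond p$, for
$n\in X$.
\end{itemize}
We write $L=\Lambda\rfloor\mathbf{S5}$.
\end{definition}

The set of axioms is decidable: given a formula of the shape (A4), one reads
off $n$ and $k$ from the subformulas $c_n$ and $g_k$ and checks whether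
$n\in X$ and $\kappa(n)=k$. Hence $\Lambda$ and $L$ are recursively enumerable.
The axioms correspond to the following conditions on a frame $(W,R)$.
\begin{itemize}
\item[(F1)] If $x\not\models s$ and $xRy$, then $y\not\models s$.
\item[(F2)] If $x,y,z\models s$ and $xRyRz$, then $xRz$.
\item[(F3)] For all $i\ge 0$: if $x\models s\wedge g_i$ and $x$ has a spine successor, then
$x$ has a spine successor satisfying $g_{i+1}$.
\item[(F4)] If $n\in X$ and $x\models s\wedge c_n\wedge g_{\kappa(n)}$, then
$xRx$.
\end{itemize}
\emph{A frame satisfying {\rm(F1)--(F4)} validates $\Lambda$.} For (A1) and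
(A3$_i$) this is immediate, since these are constants that express (F1) and (F3). If the
premise of (A2) holds at $x$, there are $y,z$ with $xRyRz$, all three in the
spine, and $p$ true at $z$; by (F2), $xRz$. The premise of (A4$_n$) makes $x$
reflexive, and then $p$ at $x$ gives $\Diamond p$ at $x$.

Each axiom has its task. (A1) keeps tails free of spine points, so that the codes for rank
and marks do not interfere with the chain. (A2) makes the spine transitive, so that a
single $\Box$ controls a whole chain. (A3) lets the rank grow and (A4) is the
trap. The requirement $\kappa(n)>n$ makes a mark harmless when it equals the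
rank: a point of rank $n$ does not satisfy $g_{\kappa(n)}$.

\begin{example}\label{ex:graph}
The smallest instance of the trap has a single spine point; it is not needed
later. For $1\le n\le k$ the formula
$s\wedge c_n\wedge g_k\wedge p\to\Diamond p$ belongs to $\Lambda$ if and only if
$n\in X$ and $\kappa(n)\le k$. Indeed, if $n\in X$ and $\kappa(n)\le k$, then
$g_k\to g_{\kappa(n)}$ is a theorem of $\mathbf K$, and (A4$_n$) gives the
formula. Otherwise consider points $u,b_0,\dots,b_k$ with $b_{i+1}Rb_i$ for
$i<k$ and $uRb_0$, $uRb_n$, $uRb_k$, and no other edges. Each $b_i$ has at most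
one successor, so $b_i\not\models s$, and $\mathrm{ht}(b_i)=i$. The point $u$
sees the dead $b_0$ and $b_n$, which is not dead; so $u$ is the only spine
point, $\mathrm{rk}(u)=k$, and its marks are $0,n,k$. Conditions (F1)--(F3)
hold, since no point sees a spine point. For (F4), let $l\in X$ be a mark of
$u$. Then $l\ne0$. If $l=k$, then $\kappa(l)>l=k$. If $l=n$, then $\kappa(l)>k$
by assumption. So $u\not\models g_{\kappa(l)}$, and (F4) holds. With $p$ true
only at the irreflexive point $u$, the formula fails at $u$.
\end{example}

\section{Good frames and the canonical frame}\label{sec:good}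

\begin{definition}
A frame $(W,R,S)$, with $R$ for $\Box_1$ and $S$ for $\Box_2$, is \emph{good} if $S$ is an equivalence
relation, $(W,R)$ satisfies (F1)--(F4), and
\[
\text{(Com)}\qquad xSyRz\ \Rightarrow\ \exists u\,(xRu\ \text{and}\ uSz).
\]
\end{definition}

Good frames validate $L$. Only the converse Barcan formula needs a
check: if $x\models\Box_1\Box_2p$ and $xSyRz$, take $u$ with $xRuSz$; then
$u\models\Box_2p$, so $z\models p$. If $(W,R)$ satisfies (F1)--(F4), then
$(W,R,\mathrm{id})$ is good; so unimodal frames are a special case.

\begin{lemma}\label{lem:inv}
If $S$ is an equivalence relation and {\rm(Com)} holds, then $S$-equivalent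
points satisfy the same constants.
\end{lemma}

\begin{proof}
Induction on the constant; only $\Diamond\theta$ needs an argument. Let $xSy$
and $yRz\models\theta$. By (Com) there is $u$ with $xRuSz$; by the induction
hypothesis $u\models\theta$, so $x\models\Diamond\theta$.
\end{proof}

So we may say that an $S$-class $C$ satisfies a constant, and speak of
$\mathrm{ht}(C)$ and, if $C\models s$, of $\mathrm{rk}(C)$ and marks of $C$. For
$S$-classes write $C\mathrel{\hat R}C'$ if $xRy$ for some $x\in C$, $y\in C'$. By (Com), then
\emph{every} $x\in C$ sees some $y\in C'$. We write $\bar y$ for the $S$-class of $y$.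

Recall the canonical model of a normal logic: its points are the maximal
consistent sets, a point $x$ is related to $y$ by the relation of a diamond $\Diamond_i$ if
$\Diamond_i\psi\in x$ for all $\psi\in y$ (equivalently, $\Box_i\psi\in x$
implies $\psi\in y$), and a variable is true at $x$ if it belongs to $x$. By the truth lemma a formula is true
at $x$ if and only if it belongs to $x$; every non-theorem is false
at some point.

\begin{lemma}\label{lem:can}
The canonical frame of $L$ is good, and the canonical frame of $\Lambda$
satisfies {\rm(F1)--(F4)}.
\end{lemma}

\begin{proof}
Conditions (F1)--(F4) follow in both cases from the axioms. (F1) and (F3) are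
expressed by the constants (A1) and (A3$_i$), which are true everywhere. For (F2), let $xRyRz$ all contain
$s$, and let $\psi\in z$. Then $s\wedge\psi\in z$, so
$\Diamond(s\wedge\Diamond(s\wedge\psi))\in x$ and, by (A2), $\Diamond\psi\in x$.
Hence $xRz$. For (F4), let $s,c_n,g_{\kappa(n)}\in x$ with $n\in X$. By
(A4$_n$), $\Diamond\psi\in x$ for all $\psi\in x$, so $xRx$.

In the canonical frame of $L$ the relation $S$ is an equivalence by the
$\mathbf{S5}$ axioms. For (Com), let $xSyRz$. We claim that
\[
\{\psi:\Box_1\psi\in x\}\cup\{\Box_2\chi:\Box_2\chi\in z\}
\]
is consistent. Both sets are closed under conjunction up to equivalence, so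
otherwise there are $\Box_1\psi\in x$ and $\Box_2\chi\in z$ such that
$\psi\to\Diamond_2\neg\chi$ is a theorem of $L$. Then $\Box_1\Diamond_2\neg\chi\in x$, and
$\Box_1\Box_2\Diamond_2\neg\chi\in x$ by $\mathbf{S5}$. The converse Barcan
formula gives $\Box_2\Box_1\Diamond_2\neg\chi\in x$. So
$\Box_1\Diamond_2\neg\chi\in y$ and $\Diamond_2\neg\chi\in z$, contrary to
$\Box_2\chi\in z$. A maximal consistent set $u$ containing the displayed set satisfies
$xRu$ and, since $\Box_2\chi\to\chi$ is a theorem, also $zSu$.
\end{proof}

\section{Reducing $X$ to the semiproduct}\label{sec:reduction}

For $n\ge1$ let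
\[
\delta_n=s\wedge c_n\wedge\Diamond_1s\wedge\Diamond_2(p\wedge\Box_1\neg p),
\qquad
\gamma_n=\delta_n\wedge\Box_1(s\to\delta_n).
\]
This is the formula $\beta$ of Section~\ref{sec:idea}, restricted to the spine
and with mark $n$ added.

\begin{proposition}\label{prop:red}
For $n\ge1$: $\neg\gamma_n\in L$ if and only if $n\in X$.
\end{proposition}

\begin{proof}
\emph{Let $n\in X$.} Suppose that $\neg\gamma_n\notin L$. Then $\gamma_n$ is
true at some point $x_0$ of the canonical model of $L$, which is good by
Lemma~\ref{lem:can}. We construct $x_0Rx_1Rx_2\cdots$ such that
$x_i\models s\wedge\delta_n\wedge g_i$. For $i=0$ this holds since spine points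
satisfy $g_0$. Given $x_i$, we have $x_i\models\Diamond_1s$, so (F3) provides a spine
successor $x_{i+1}$ of $x_i$ with $x_{i+1}\models g_{i+1}$. By (F2) and
induction $x_0Rx_{i+1}$. Since $x_0\models\Box_1(s\to\delta_n)$, we get
$x_{i+1}\models\delta_n$.

Now let $k=\kappa(n)$. There is $y$ with $x_kSy$ and
$y\models p\wedge\Box_1\neg p$. By Lemma~\ref{lem:inv} the constants
$s,c_n,g_k$ are true at $y$, so $yRy$ by (F4). Then $y\models\neg p$, a
contradiction.

\emph{Let $n\notin X$.} We satisfy $\gamma_n$ in a finite good frame, namely the
two-point example of Section~\ref{sec:idea} with tails added. Its points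
are $a,e,o,b_0,\dots,b_n$. Let $b_{i+1}Rb_i$ for $i<n$, let $oRo$, and let
both $a$ and $e$ have exactly the successors $e,o,b_0,b_n$; there are no other
edges. The classes of $S$ are $\{a,e\}$ and singletons. The variable $p$ is true
at $a$ only.

(Com) holds because $a$ and $e$ have the same successors. The points $o$ and
$b_i$ have at most one successor, so they satisfy $\neg s$; the points $a$ and
$e$ see the dead point $b_0$ and the non-dead point $o$, so they satisfy $s$.
Hence (F1). For (F2): if $xRyRz$ in the spine, then $z=e$ and $xRe$. Since
$\mathrm{ht}(o)=\infty$, both $a$ and $e$ have rank $\infty$, and both see $e$;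
so (F3) holds. The marks of $a$ and $e$ are $0$ and $n$, and neither is in $X$;
so (F4) holds vacuously.

Finally, $p\wedge\Box_1\neg p$ is true at $a$, since $a$ does not see $a$. So
$\delta_n$ is true at $a$ and at $e$, and $\gamma_n$ is true at $a$. As good
frames validate $L$, $\neg\gamma_n\notin L$.
\end{proof}

\section{$\Lambda_X$ is quantifier-friendly}\label{sec:qf}

A \emph{predicate Kripke frame} $(F,D)$ consists of a frame $F=(T,R')$ and
nonempty domains $D_w$ $(w\in T)$ such that $wR'v$ implies
$D_w\subseteq D_v$. A model on it interprets each $n$-ary predicate letter at
$w$ by a subset of $D_w^n$; quantifiers at $w$ range over $D_w$. A formula is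
\emph{valid} in $(F,D)$ if it is true at every $w$ in every model on $(F,D)$
under every assignment of the variables in $D_w$.

\begin{lemma}\label{lem:sound}
If $F$ validates $\Lambda$, then all theorems of $\mathbf Q\Lambda$ are valid
in $(F,D)$.
\end{lemma}

\begin{proof}
At each world a formula without boxes is evaluated in a classical structure
with nonempty domain, so the theorems of classical predicate logic are valid.
Validity is preserved by modus ponens and generalization. It is preserved by
necessitation, because an assignment in $D_w$ is an assignment in $D_v$ whenever
$wR'v$.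

\emph{Instances of theorems of $\Lambda$.} Let $A(p_1,\dots,p_k)\in\Lambda$ and
let formulas $\chi_i$ be substituted for $p_i$. Given a model $M$, a world $w$
and an assignment in $D_w$, let $\vec b$ be the values of all free variables of the $\chi_i$. At
every $v$ reachable from $w$ in at least $0$ steps, $\vec b$ lies in $D_v$. Make
$p_i$ true at exactly those reachable $v$ with $M,v\models\chi_i[\vec b]$.
Since $A$ is true at $w$ in $F$ under this valuation, the instance is true at
$w$ in $M$.

\emph{Predicate substitution.} Let $A$ be valid, and let $A'$ arise from $A$ by
substituting $\chi(\vec x,\vec y)$ for $P(\vec x)$, with bound variables renamed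
so that no variable is captured and the parameters $\vec y$ are not bound in
$A$. Given $M$, $w$ and an assignment $a$ in $D_w$, let $\vec b=a(\vec y)$. Let
$M'$ interpret $P$ at each $v$ reachable from $w$ by
$\{\vec c\in D_v^n:M,v\models\chi[\vec c,\vec b]\}$ and otherwise agree with
$M$. By induction on subformulas $B$ of $A$, for all reachable $v$ and all
assignments $h$ in $D_v$ with $h(\vec y)=\vec b$,
\[
M',v\models B[h]\iff M,v\models B'[h].
\]
The quantifier step uses that $\vec y$ is not bound in $A$; the box step uses
that successors of reachable worlds are reachable and that domains do not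
shrink along $R'$. As $A$ is valid, $M',w\models A[a]$, and so
$M,w\models A'[a]$.
\end{proof}

We now have to turn a bimodal countermodel into a predicate one. A world will
carry an $S$-class, and its individuals will denote points of this class. An
individual $d$ has only one value at each world, while the point denoted by $d$
may see several points of the next class. So every such choice gets its own child
world, and the worlds form a tree. When we pass to a child, the values of the
old individuals may fail to exhaust the new class; so fresh individuals are
added, which is why the domains expand. In general the tree itself does not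
validate $\Lambda$. The axioms (A1) and (A3) are constants and will be inherited
automatically; for (A2) and (A4) we add the edges required by (F2) and (F4) and
no others.

\begin{proposition}\label{prop:qf}
$\mathbf Q\Lambda\text{-}1=L$.
\end{proposition}

\begin{proof}
The inclusion $L\subseteq\mathbf Q\Lambda\text{-}1$ was shown in the
introduction. Let $\varphi\notin L$, and let $x_0$ be a point of the canonical
model $(W,R,S)$ of $L$ at which $\varphi$ is false. The frame is good by Lemma~\ref{lem:can}. We build a tree of worlds
$w$, each with an $S$-class $C_w$, a domain $D_w$ and a surjection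
$f_w:D_w\to C_w$.
\begin{itemize}
\item At the root, $C_w=D_w$ is the class of $x_0$ and $f_w=\mathrm{id}$.
\item For each world $w$, each $d\in D_w$ and each $z$ with $f_w(d)Rz$, there
is a child $v=\langle w,d,z\rangle$. Here $C_v=\bar z$ and
$D_v=D_w\sqcup(\{v\}\times C_v)$. Put $f_v(d)=z$ and $f_v(v,c)=c$. For
$d'\in D_w\setminus\{d\}$ let $f_v(d')$ be some $u\in C_v$ with $f_w(d')Ru$;
it exists by (Com), since $f_w(d')\,S\,f_w(d)\,R\,z$.
\end{itemize}
Let $T$ be the set of worlds and
\[
T_s=\{w:C_w\models s\},\qquad
T_r=\{w:C_w\models s\wedge c_n\wedge g_{\kappa(n)}\text{ for some }n\in X\}.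
\]
Put $wR'v$ if
\begin{itemize}
\item[(i)] $v$ is a child of $w$, or
\item[(ii)] there is a path of children $w=w_0,\dots,w_l=v$ with $l\ge1$ and
all $w_i\in T_s$, or
\item[(iii)] $w=v\in T_r$.
\end{itemize}

\emph{Forth:} if $wR'v$, then $D_w\subseteq D_v$ and $f_w(d)Rf_v(d)$ for all
$d\in D_w$. In case (i) this holds by construction, in case (ii) by (F2) and
induction on $l$. In case (iii) all points of $C_w$ satisfy
$s\wedge c_n\wedge g_{\kappa(n)}$ for some $n\in X$, hence are reflexive by (F4).
\emph{Back:} if $f_w(d)Rz$, then $v=\langle w,d,z\rangle$ satisfies $wR'v$ and
$f_v(d)=z$.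

Interpret $P_i$ at $w$ by $\{d\in D_w:f_w(d)\models p_i\}$. By induction, for
every bimodal formula $\chi$, every $w\in T$ and every $d\in D_w$,
\begin{equation}\label{eq:truth}
w\models\chi^*[x:=d]\iff f_w(d)\models\chi .
\end{equation}
Forth and back give the step for $\Diamond_1$. The step for $\Diamond_2$ holds
because $f_w$ is onto $C_w$: some $d'\in D_w$ satisfies $\chi^*$ at $w$ if and only if some
point of $C_w$ satisfies $\chi$. In particular $\varphi^*$ is refuted at the
root.

It remains to see that $(T,R')$ validates $\Lambda$. By \eqref{eq:truth}, a
constant is true at $w$ in $(T,R')$ if and only if it is true in $C_w$. So (A1) and (A3$_i$)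
are true at all worlds, which means (F1) and (F3). For the same reason $T_s$ is the
set of spine points of $(T,R')$, and (F4) holds by (iii). An $R'$-edge between worlds
of $T_s$ is of type (ii) or (iii), and two such edges compose to one of these types;
hence (F2). By Lemma~\ref{lem:sound}, $\varphi^*\notin\mathbf Q\Lambda$.
\end{proof}

Propositions~\ref{prop:red} and~\ref{prop:qf} prove items (2) and (3) of
Theorem~\ref{thm:main}.

\section{Finite models}\label{sec:finite}

We now build finite models from arbitrary ones. For the decidability of $\Lambda$
the case $S=\mathrm{id}$ suffices, and the reader may keep it in mind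
throughout: then classes are points, and the set of types of a class has exactly
one element. The general case costs little more and is needed for
Theorem~\ref{thm:degrees}.

\paragraph{Setting.} Let $(W,R,S)$ be a good frame with a valuation, and let
the bimodal formula $\psi$, built from variables and $\top$ with
$\neg,\wedge,\Diamond_1,\Diamond_2$, be true at $x_0$. The \emph{depth} of a
formula is the nesting depth of $\Diamond_1$; $\Diamond_2$ does not count. Fix
\[
m\ge1\text{ with depth}(\psi)\le m,\qquad
M\ge m+1\text{ with }M\ge\kappa(n)\text{ for all }n\in X,\ n\le m .
\]
In general $M$ cannot be computed from $\psi$; only its existence will matter.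

A finite model for $\psi$ has to treat two regions differently. In the part
below a tail, $\psi$ is insensitive to what happens more than $m$ steps away; so
we unravel to depth $m$ and then continue in any way that produces the height we
want. On the spine, transitivity (F2) has to be kept; so we use a filtration.
Marks up to $m$ and ranks below $M$ will be reproduced exactly. Ranks of at
least $M$ are at our disposal: they are given by a function $\rho$, to be chosen
later.

\subsection{Tails}

Let $\Phi=\mathrm{Sub}(\psi)\cup\{\Diamond^i\top:0\le i\le m+1\}$, a finite set
closed under subformulas. The \emph{type} of $x\in W$ is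
$[x]=\{\chi\in\Phi:x\models\chi\}$. For an $S$-class $C$ put
$\mathrm{st}(C)=\{[x]:x\in C\}$. When $C\mathrel{\hat R}C'$, the \emph{profile} of $C'$
over $C$ is the pair
\[
\bigl(\mathrm{st}(C'),\ \{([x],[y]):x\in C,\ y\in C',\ xRy\}\bigr).
\]
There are finitely many types, hence finitely many profiles.

Let $B$ be an $S$-class with $B\models\neg s$. By (F1) all classes reachable
from $B$ by $\hat R$ satisfy $\neg s$. Build a finite tree with levels
$0,\dots,m$ whose nodes are labelled by classes. The root has label $B$. If a
node of level $j<m$ has label $C$, its children are labelled by finitely many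
classes $C'$ with $C\mathrel{\hat R}C'$, so that every profile over $C$ that
is realized by an $\hat R$-successor of $C$ is realized by a child label.

The points are the pairs $(\nu,t)$, where $\nu$ is a node with label $C$ and
$t\in\mathrm{st}(C)$. Points with the same node are $S$-equivalent. If $\nu'$ (label $C'$) is a
child of $\nu$ (label $C$), put $(\nu,t)R(\nu',t')$ if there are $x\in C$ of
type $t$ and $y\in C'$ of type $t'$ with $xRy$. The variables of $\psi$ are
true at $(\nu,t)$ as prescribed by $t$. Since $C\mathrel{\hat R}C'$,
\begin{equation}\label{eq:child}
\text{every point of a node sees some point of each child node.}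
\end{equation}

A node of level $m$ is \emph{live} if its label satisfies $\Diamond\top$. We
continue below live nodes in one of the following ways.
\begin{itemize}
\item $\mathcal T^\infty(B)$: add loops $(\nu,t)R(\nu,t)$ for each live $\nu$.
\item $\mathcal T^h(B)$, where $m+1\le h<\infty$: below each live $\nu$ with label
$C$ attach a chain of new nodes $\nu_1,\dots,\nu_{h-m}$ with points $(\nu_i,t)$,
$t\in\mathrm{st}(C)$, and edges $(\nu,t)R(\nu_1,t)R\cdots R(\nu_{h-m},t)$. Again
points with the same node are $S$-equivalent. The valuation on the new points is
arbitrary.
\end{itemize}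
If there are no live nodes, all variants coincide, and we write $\mathcal T(B)$.

\begin{lemma}\label{lem:tails}
In each variant the following holds.
\begin{enumerate}
\item[(a)] $S$ is an equivalence relation and {\rm(Com)} holds.
\item[(b)] If $\nu$ is a tree node of level $j\le m$ and $\chi\in\Phi$ has depth at most
$m-j$, then $(\nu,t)\models\chi$ if and only if $\chi\in t$.
\item[(c)] If $\mathrm{ht}(B)\le m$, there are no live nodes, and the points of
the root have height $\mathrm{ht}(B)$. If $\mathrm{ht}(B)\ge m+1$, the points of
the root have height $h$ in $\mathcal T^h(B)$, for all $m+1\le h\le\infty$.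
\item[(d)] No point satisfies $s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For tree edges, (Com) is \eqref{eq:child}. For loops and chains, if $(\nu,t')$
has such an edge to $(\mu,t')$, then $(\nu,t)$ has one to $(\mu,t)$.

(b) Induction on $\chi$, for all levels simultaneously. Variables, $\top$, $\neg$ and $\wedge$ are immediate. Let
$\nu$ have label $C$. For $x\in C$ we have $x\models\Diamond_2\chi$ if and only
if $\chi\in t'$ for some $t'\in\mathrm{st}(C)$; by the induction hypothesis
this means that some $(\nu,t')$ satisfies $\chi$. Now consider
$\Diamond_1\chi$, of depth at most $m-j$; then $j<m$, so all successors of points of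
$\nu$ lie in child nodes, and $\chi$ has depth at most $m-(j+1)$. If
$\Diamond_1\chi\in t$, let $t=[x]$ with $x\in C$ and $xRy\models\chi$. A child
$\nu'$ whose label has the same profile over $C$ as $\bar y$ yields
$(\nu,t)R(\nu',[y])$, and $(\nu',[y])\models\chi$ by the induction hypothesis.
Conversely, let $(\nu,t)R(\nu',t')\models\chi$. Then $\chi\in t'$, and the edge
comes from some $xRy$ with $[x]=t$ and $[y]=t'$. So $y\models\chi$ and
$\Diamond_1\chi\in t$.

(c) The labels on the path from the root to a live node, followed by one more
step, show $B\models\Diamond^{m+1}\top$. So if $\mathrm{ht}(B)\le m$, there are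
no live nodes and no path from the root is longer than $m$. By (b) the root
points agree with $B$ on $\Diamond^i\top$ for $i\le m$; so they have height
$\mathrm{ht}(B)$.

Let $\mathrm{ht}(B)\ge m+1$. If a label at level $j<m$ satisfies
$\Diamond^{m+1-j}\top$, it has an $\hat R$-successor satisfying
$\Diamond^{m-j}\top$. Since $\Diamond^{m-j}\top\in\Phi$, a child label with the same profile also
satisfies it. Starting with $B\models\Diamond^{m+1}\top$ we reach a live node at
level $m$. By \eqref{eq:child} every root point starts a path of length $m$ into
this node. It continues forever in $\mathcal T^\infty(B)$ and for exactly $h-m$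
steps in $\mathcal T^h(B)$ with $h$ finite; in the latter case no path from the
root is longer than $h$.

(d) The points of a tree node are dead if and only if its label is dead. Indeed,
at levels below $m$ a node with a dead label has no children; a label that is
not dead has an $\hat R$-successor, hence the node has a child, and
\eqref{eq:child} applies. At level $m$ exactly the live nodes
have outgoing edges. Now let $\nu$ have level less than $m$ and label $C$. As
$C\models\neg s$, either no $\hat R$-successor of $C$ is dead or all are. So
either no child node of $\nu$ is dead or all are, and the points of $\nu$ do not satisfy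
$s$. All other points have at most one successor.
\end{proof}

\subsection{The spine}

Let $\Psi=\{\top\}\cup\{\chi:\Diamond_1\chi\in\mathrm{Sub}(\psi)\}$. The
\emph{spine type} of a spine point $x$ of $W$ is $\tau(x)=(\tau_1,\tau_2)$ with
\[
\tau_1=\{\chi\in\mathrm{Sub}(\psi):x\models\chi\},\qquad
\tau_2=\{\chi\in\Psi:x\models\Diamond_1(s\wedge\chi)\}.
\]
For spine types put
\[
\tau\Rightarrow\tau'\quad\text{if}\quad\top\in\tau_2\ \text{ and }\
\chi\in\tau_1'\cup\tau_2'\text{ implies }\chi\in\tau_2,\text{ for all }\chi\in\Psi .
\]
This relation is transitive: if $\tau\Rightarrow\tau'\Rightarrow\tau''$ and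
$\chi\in\Psi$ is in $\tau_1''\cup\tau_2''$, then $\chi\in\tau_2'$, so $\chi\in\tau_2$. If
$xRy$ in the spine of $W$, then $\tau(x)\Rightarrow\tau(y)$: clearly
$x\models\Diamond_1s$; if $y\models\chi$, then $x\models\Diamond_1(s\wedge\chi)$;
if $yRz$ with $z\models s\wedge\chi$, then $xRz$ by (F2), and again
$x\models\Diamond_1(s\wedge\chi)$.

Because of (Com) and (F3), types of single points do not suffice; we have to
remember the whole class and its rank, truncated at $M$. For a class
$C\models s$ let
\[
Q(C)=\bigl(\{\tau(x):x\in C\},\ \min(\mathrm{rk}(C),M)\bigr),
\]
and let $\mathcal Q$ be the finite set of all these \emph{states}. For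
$q=(A,r)\in\mathcal Q$ write $\tau\in q$ for $\tau\in A$, write $r(q)=r$, and
fix a class $C_q$ with $Q(C_q)=q$. Put $q\Rightarrow q'$ if for every
$\sigma\in q$ there is $\sigma'\in q'$ with $\sigma\Rightarrow\sigma'$. This is
transitive. If $C\mathrel{\hat R}C'$ and both satisfy $s$, then
$Q(C)\Rightarrow Q(C')$, since every point of $C$ sees a point of $C'$.

For every $q$ choose finitely many classes $B\models\neg s$ with
$C_q\mathrel{\hat R}B$ so that every value of
\begin{equation}\label{eq:tailinv}
\bigl(\mathrm{st}(B),\ \mathrm{rel}_q(B),\ \min(\mathrm{ht}(B),M)\bigr),\qquad
\mathrm{rel}_q(B)=\{(\tau(x),[y]):x\in C_q,\ y\in B,\ xRy\},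
\end{equation}
realized by some such class is realized by a chosen one.

\begin{definition}
A function $\rho:\mathcal Q\to\mathbb N\cup\{\infty\}$ is \emph{admissible} if
$\rho(q)=r(q)$ whenever $r(q)<M$, and $\rho(q)\ge M$ whenever $r(q)=M$. For
admissible $\rho$ the finite model $G_\rho$ consists of the following parts.
\begin{itemize}
\item The points $(q,\tau)$ with $\tau\in q\in\mathcal Q$. Those with the same $q$
are $S$-equivalent. Put $(q,\tau)R(q',\tau')$ if $q\Rightarrow q'$ and
$\tau\Rightarrow\tau'$. The variables of $\psi$ are true as prescribed by $\tau_1$.
\item For each $q$ and each chosen $B$, a separate copy of a tail model: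
$\mathcal T(B)$ if $\mathrm{ht}(B)\le m$, and $\mathcal T^h(B)$ if
$\mathrm{ht}(B)\ge m+1$, where
\[
h=\mathrm{ht}(B)\ \text{ if }r(q)<M,\qquad h=\rho(q)\ \text{ if }r(q)=M .
\]
If $t$ is a type of the root node, put $(q,\tau)R(\text{root},t)$ if
$(\tau,t)\in\mathrm{rel}_q(B)$.
\end{itemize}
\end{definition}

If $r(q)<M$ and $\mathrm{ht}(B)\ge m+1$, then
$\mathrm{ht}(B)\le\mathrm{rk}(C_q)=r(q)<M$, so $h$ is finite; if $r(q)=M$, then
$h=\rho(q)\ge M\ge m+1$. So the tail models are defined and finite.
Since $C_q\mathrel{\hat R}B$, for each $\sigma\in q$ some $x\in C_q$ with
$\tau(x)=\sigma$ sees a point of $B$; so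
\begin{equation}\label{eq:root}
\text{every }(q,\sigma)\text{ sees some point of each root node belonging to }q .
\end{equation}

\begin{lemma}\label{lem:spine}
Let $\rho$ be admissible and $G=G_\rho$.
\begin{enumerate}
\item[(a)] $S$ is an equivalence relation; {\rm(Com)}, {\rm(F1)} and {\rm(F2)} hold; $s$ is
true exactly at the points $(q,\tau)$.
\item[(b)] $\mathrm{rk}(q,\tau)=\rho(q)$.
\item[(c)] If $r(q)<M$, then $(q,\tau)\models c_n$ if and only if
$C_q\models c_n$, for all $n$. If $r(q)=M$, this holds for $n\le m$, and for
$n>m$ we have $(q,\tau)\models c_n$ if and only if $n=\rho(q)$.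
\item[(d)] If all points of $C_q$ are reflexive, then all $(q,\tau)$ are
reflexive.
\item[(e)] If $(q,\tau)$ has a spine successor in $G$ and $C_q\models g_i$, then
there is a spine point $y$ of $W$ with $y\models g_{i+1}$ and
$(q,\tau)R(Q(\bar y),\tau(y))$.
\item[(f)] For $\chi\in\mathrm{Sub}(\psi)$: $(q,\tau)\models\chi$ if and only if
$\chi\in\tau_1$.
\item[(g)] If $S=\mathrm{id}$ in $W$, then $S=\mathrm{id}$ in $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For edges between states, (Com) is contained in the definition of
$q\Rightarrow q'$; for edges into trees it is \eqref{eq:root}; inside trees it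
is Lemma~\ref{lem:tails}(a). No edges leave the trees, so tree points satisfy
$\neg s$ by Lemma~\ref{lem:tails}(d).

We show that $(q,\tau)\models s$. It has a dead successor: $C_q$ has a dead
$\hat R$-successor, and dead classes satisfy $\neg s$, so by the third entry of
\eqref{eq:tailinv} some chosen $B$ has height $0$; its root points are dead by
Lemma~\ref{lem:tails}(c), and $(q,\tau)$ sees one of them by \eqref{eq:root}. It
also has a successor that is not dead: $C_q\models\Diamond\Diamond\top$, so some
point of $C_q$ sees a point $y$ that is not dead. If $y\models\neg s$, then some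
chosen $B$ has height at least $1$; its root points are not dead by Lemma~\ref{lem:tails}(c), and
\eqref{eq:root} applies. If $y\models s$, then $q\Rightarrow Q(\bar y)$, so there is
$\sigma'\in Q(\bar y)$ with $\tau\Rightarrow\sigma'$; hence
$(q,\tau)R(Q(\bar y),\sigma')$, and we have just seen that
$(Q(\bar y),\sigma')$ has a (dead) successor.

(F1) holds because trees lead only into trees, and (F2) because both relations
$\Rightarrow$ are transitive.

(b), (c) The tails seen by $(q,\tau)$ are root points, and by \eqref{eq:root}
every root node belonging to $q$ is seen. Their heights are given by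
Lemma~\ref{lem:tails}(c). If $r(q)<M$, all tails of $C_q$ have height less than $M$, and
by the third entry of \eqref{eq:tailinv} the set of tail heights of $(q,\tau)$
equals that of $C_q$. Let $r(q)=M$. Since $m<M$, tail heights up to $m$ are
reproduced exactly. All other chosen $B$ give the height $\rho(q)\ge M>m$, and
there is at least one, because $C_q\models g_M$ and $M\ge m+1$.

(d) If $x$ is a reflexive spine point, then $\tau(x)\Rightarrow\tau(x)$. So
$\tau\Rightarrow\tau$ for all $\tau\in q$, and therefore $q\Rightarrow q$.

(e) The existence of a spine successor gives $\top\in\tau_2$. Choose $x\in C_q$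
with $\tau(x)=\tau$. Then $x\models s\wedge g_i\wedge\Diamond s$, and (F3) in
$W$ yields a spine point $y$ with $xRy$ and $y\models g_{i+1}$. Then
$\tau\Rightarrow\tau(y)$ and $q=Q(C_q)\Rightarrow Q(\bar y)$.

(f) Induction on $\chi$; variables and Boolean connectives are immediate. For
$x\in C_q$ we have $x\models\Diamond_2\chi$ if and only if $\chi\in\tau_1'$ for
some $\tau'\in q$, which gives the step for $\Diamond_2$.

Let $\Diamond_1\chi\in\tau_1$. Choose $x\in C_q$ with $\tau(x)=\tau$, and let
$xRy\models\chi$. If $y\models s$, then $(q,\tau)R(Q(\bar y),\tau(y))$ and
$\chi\in\tau(y)_1$, so this successor satisfies $\chi$. If $y\models\neg s$,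
a chosen $B$ with the same value of \eqref{eq:tailinv} as $\bar y$ satisfies
$(\tau,[y])\in\mathrm{rel}_q(B)$, and the root point of type $[y]$ satisfies
$\chi$ by Lemma~\ref{lem:tails}(b), since $\chi$ has depth at most $m$.

Conversely, let $\Diamond_1\chi\in\mathrm{Sub}(\psi)$ and let $(q,\tau)$ see a
point satisfying $\chi$. If this point is
$(q',\tau')$, then $\chi\in\tau_1'$, so $\chi\in\tau_2$, and any $x\in C_q$ with
$\tau(x)=\tau$ satisfies $\Diamond_1(s\wedge\chi)$; so $\Diamond_1\chi\in\tau_1$.
If it is a root point of type $t$, then $\chi\in t$ by
Lemma~\ref{lem:tails}(b), and there are $x\in C_q$ with $\tau(x)=\tau$ and $y$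
with $xRy$, $[y]=t$; again $\Diamond_1\chi\in\tau_1$.

(g) If $S=\mathrm{id}$, all sets $\{\tau(x):x\in C\}$ and $\mathrm{st}(C)$ have
one element.
\end{proof}

So we have the following finite models of $\psi$. If $x_0\models s$, then $\psi$
is true at the point $(Q(\bar x_0),\tau(x_0))$ of $G_\rho$, by
Lemma~\ref{lem:spine}(f), for every admissible $\rho$. If $x_0\not\models s$,
then $\psi$ is true at the point $(\text{root},[x_0])$ of
$\mathcal T^\infty(\bar x_0)$, by Lemma~\ref{lem:tails}(b); this model satisfies
(Com) and has no spine points, so (F1)--(F4) hold in it trivially.

\section{$\Lambda_X$ is decidable}\label{sec:decidable}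

To enumerate the non-theorems of $\Lambda$ we need a \emph{decidable} class of
finite frames. The class of all finite frames with (F1)--(F4) will not do
in general: an irreflexive spine point of rank $\infty$ with mark $n\geq 1$ is
compatible with (F4) only if $n\notin X$. The remedy is to forbid irreflexive
spine points of infinite rank. Let $\mathcal K$ be the class of finite frames $(V,R)$ satisfying
(F1), (F2), (F3) and
\begin{itemize}
\item[(K)] every irreflexive spine point $u$ has $\mathrm{rk}(u)<\infty$, and
$\mathrm{rk}(u)<\kappa(n)$ for every mark $n\in X$ of $u$.
\end{itemize}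

\begin{lemma}\label{lem:K}
Membership in $\mathcal K$ is decidable, and frames in $\mathcal K$ validate
$\Lambda$.
\end{lemma}

\begin{proof}
In a finite frame $(V,R)$ a path of length $|V|$ repeats a point, so a height is
either less than $|V|$ or $\infty$. Heights, ranks and marks are therefore computable.
Conditions (F1) and (F2) are finite checks. Condition (F3) says that a spine
point of finite rank $r$ with a spine successor has one of rank at least
$r+1$, and that a spine point of rank $\infty$ with a spine successor has one of
rank $\infty$ (finitely many successors have to serve all $i$). For (K), a mark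
$n$ of $u$ satisfies $n\le\mathrm{rk}(u)$. If $\mathrm{rk}(u)$ is finite, one
checks for these finitely many $n$ whether $n\in X$ and $\kappa(n)=k$ for some
$k\le\mathrm{rk}(u)$; the graph of $\kappa$ is decidable.

By (K), a spine point satisfying $c_n\wedge g_{\kappa(n)}$ with $n\in X$ is
reflexive; so (F4) holds.
\end{proof}

\begin{proposition}\label{prop:dec}
Every unimodal formula $\psi$ consistent with $\Lambda$ is satisfiable in a frame of
$\mathcal K$. Hence $\Lambda$ is decidable.
\end{proposition}

\begin{proof}
We may assume that $\psi$ is built from variables and $\top$ with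
$\neg,\wedge,\Diamond$. Let $\psi$ be true at $x_0$ in the canonical model of $\Lambda$. By
Lemma~\ref{lem:can}, its frame together with $S=\mathrm{id}$ is good, and Section~\ref{sec:finite} applies. If
$x_0\not\models s$, the model $\mathcal T^\infty(\bar x_0)$ has no spine points, so
its frame is in $\mathcal K$.

Let $x_0\models s$. By Lemma~\ref{lem:spine}(g), every state $q$ has exactly one
spine type, so we identify the spine points of
$G_\rho$ with the states; let $C_q=\{x_q\}$. The relation $R$ between
states is transitive and does not depend on $\rho$. Where ranks are at our
disposal, we give rank $\infty$ to reflexive states, which (K) does not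
restrict, and finite ranks, increasing along $R$, to irreflexive ones. That is,
for $r(q)=M$ put
\[
\rho(q)=\infty\ \text{ if }q\text{ is reflexive},\qquad
\rho(q)=M+\ell(q)\ \text{ if }q\text{ is irreflexive},
\]
where $\ell(q)$ is the largest $l$ such that there is a chain
$q_0Rq_1R\cdots Rq_l=q$ of irreflexive states with all $r(q_i)=M$. This is
finite, since a repetition in such a chain would make a state reflexive, by
transitivity. We check that the frame of $G_\rho$ is in $\mathcal K$. Conditions
(F1) and (F2) hold by Lemma~\ref{lem:spine}(a), and the rank of $q$ is $\rho(q)$
by Lemma~\ref{lem:spine}(b).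

\emph{Condition {\rm(F3)}.} Let $q$ have a spine successor.
\begin{itemize}
\item Let $r(q)<M$. Lemma~\ref{lem:spine}(e) with $i=r(q)=\mathrm{rk}(x_q)$
gives $q'$ with $qRq'$ and $r(q')\ge r(q)+1$. So
$\rho(q')\ge r(q')\ge\rho(q)+1$.
\item Let $r(q)=M$ and $q$ be reflexive. Then $q$ is its own successor, of rank
$\infty$.
\item Let $r(q)=M$ and $q$ be irreflexive. Lemma~\ref{lem:spine}(e) with $i=M$
gives $q'$ with $qRq'$ and $r(q')=M$. Either $\rho(q')=\infty$, or $q'$ is
irreflexive and $\ell(q')\ge\ell(q)+1$. In both cases $\rho(q')\ge\rho(q)+1$.
\end{itemize}

\emph{Condition {\rm(K)}.} Let $q$ be irreflexive. Then $\rho(q)<\infty$ by the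
choice of $\rho$, and $x_q$ is irreflexive by Lemma~\ref{lem:spine}(d). Let
$n\in X$ be a mark of $q$ in $G_\rho$; we use Lemma~\ref{lem:spine}(c).
\begin{itemize}
\item Let $r(q)<M$. Then $x_q\models c_n$, and $x_q\not\models g_{\kappa(n)}$ by
(F4) in $W$. So $\rho(q)=\mathrm{rk}(x_q)<\kappa(n)$.
\item Let $r(q)=M$ and $n\le m$. Then $x_q\models c_n$ and
$\kappa(n)\le M\le\mathrm{rk}(x_q)$. So $x_q\models g_{\kappa(n)}$, and $x_q$ is
reflexive by (F4), a contradiction. This case does not occur.
\item Let $r(q)=M$ and $n>m$. Then $n=\rho(q)$, so $\rho(q)=n<\kappa(n)$. This
is where $\kappa(n)>n$ is needed.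
\end{itemize}

So $\psi$ is satisfiable in a frame of $\mathcal K$. Together with
Lemma~\ref{lem:K}, a formula is a non-theorem of $\Lambda$ if and only if it is
refuted in some frame of $\mathcal K$; hence the non-theorems are
recursively enumerable. Since $\Lambda$ is recursively enumerable as well, it
is decidable.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
We point out where this argument breaks down for
$L=\Lambda\rfloor\mathbf{S5}$. Let $\gamma_n$ be true at a point $x_0$ of a
finite good frame with point set $W$. The chain $x_0Rx_1R\cdots$ from the first part of the proof of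
Proposition~\ref{prop:red}, whose construction is possible in any good frame, satisfies
$\mathrm{rk}(x_i)\ge i$. So $x_{|W|}$ has rank $\infty$, and its class
contains a point satisfying $p\wedge\Box_1\neg p$. This is an irreflexive spine
point of rank $\infty$, which is exactly what (K) forbids.
\end{remark}

\section{The degree of the one-variable fragment}\label{sec:degrees}

For bimodal formulas we use the models of Section~\ref{sec:finite} again, now
with rank $\infty$ wherever ranks are at our disposal. The resulting frames are
good, and only the recognition of finite good frames requires the oracle $X$.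

\begin{proof}[Proof of Theorem~\ref{thm:degrees}]
\emph{Finite model property.} We show that every formula $\psi$ consistent with
$L$ is satisfiable in a finite good frame. Let $\psi$ be true at $x_0$ in the canonical model of $L$, which is good by
Lemma~\ref{lem:can}, and apply Section~\ref{sec:finite}. If $x_0\not\models s$,
the frame of $\mathcal T^\infty(\bar x_0)$ is good. If $x_0\models s$, take
$G_\rho$ with the admissible $\rho$ for which $\rho(q)=\infty$ whenever
$r(q)=M$. By Lemma~\ref{lem:spine}(a) only (F3) and (F4) have to be checked.

(F3): Let $(q,\tau)$ have a spine successor. If $r(q)<M$, then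
Lemma~\ref{lem:spine}(e) with $i=r(q)$ gives a spine successor in a state $q'$
with $r(q')\ge r(q)+1$, hence of rank at least $\rho(q)+1$. If $r(q)=M$, then
Lemma~\ref{lem:spine}(e) with $i=M$ gives a spine successor in a state $q'$
with $r(q')=M$, hence of rank $\infty$.

(F4): Let $n\in X$ and $(q,\tau)\models c_n\wedge g_{\kappa(n)}$. If $r(q)<M$,
then $C_q\models c_n\wedge g_{\kappa(n)}$ by Lemma~\ref{lem:spine}(b),(c), since
$\rho(q)=\mathrm{rk}(C_q)$. If $r(q)=M$, then $\rho(q)=\infty$, so $n\le m$ and
$C_q\models c_n$ by Lemma~\ref{lem:spine}(c), and
$\kappa(n)\le M\le\mathrm{rk}(C_q)$. In both cases all points of $C_q$ satisfy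
$s\wedge c_n\wedge g_{\kappa(n)}$, so all of them are reflexive by (F4) in $W$,
and $(q,\tau)$ is reflexive by Lemma~\ref{lem:spine}(d).

\emph{Turing equivalence.} By Proposition~\ref{prop:red}, $X\le_TL$. For the
converse we decide with oracle $X$ whether a finite frame $(V,R,S)$ is
good. Conditions (F1)--(F3) are decidable as in Lemma~\ref{lem:K}, and (Com) and
the properties of $S$ are finite checks. For (F4), consider an irreflexive spine
point $u$ and its marks $n$; these satisfy $n<|V|$. If
$\mathrm{rk}(u)<\infty$, check that for no mark $n$ we have $n\in X$ and
$\kappa(n)=k$ with $k\le\mathrm{rk}(u)$. If $\mathrm{rk}(u)=\infty$, ask the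
oracle whether all marks of $u$ lie outside $X$. Finite good frames validate
$L$, and every non-theorem of $L$ is refuted in one of them; so the complement
of $L$ is recursively enumerable in $X$. As $L$ is recursively enumerable,
$L\le_TX$.

\emph{Degrees.} If $\Lambda'$ is a decidable logic, then $\mathbf Q\Lambda'$ has
a recursively enumerable set of axioms; so $\mathbf Q\Lambda'$ and
$\mathbf Q\Lambda'\text{-}1$ are recursively enumerable, and the degree of
$\mathbf Q\Lambda'\text{-}1$ is a recursively enumerable degree. Conversely,
every recursively enumerable degree contains a recursively enumerable set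
$X\subseteq\{1,2,\dots\}$. The logic $\Lambda_X$ is decidable and
quantifier-friendly by Theorem~\ref{thm:main}, and
$\mathbf Q\Lambda_X\text{-}1=L$ is Turing equivalent to $X$.
\end{proof}

\begin{remark}
For non-recursive $X$ the logic $\Lambda_X$ is recursively but not finitely
axiomatizable. Otherwise $\Lambda_X\rfloor\mathbf{S5}$ would be finitely
axiomatizable with the finite model property, hence decidable, contrary to
Theorem~\ref{thm:degrees}. We make no claim about finitely axiomatizable
$\Lambda$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Simplicial Semantics And One-Variable Fragments Of Modal Predicate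
Logics},
\url{https://math.unice.fr/~tacl/assets/2019/contributed/s1/3/3-shehtman.pdf}.
\end{thebibliography}

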